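# Index at a cut: factoring matrices that are cyclically banded together with their inverses

## Two subspaces at a cut

Let $\mathbb K$ be a field, $V=\mathbb K^n$ with standard basis $e_j$, and let the indices $j$ live in $\mathbb Z/n$. For integers $a\le b\le a+n$ write $[a,b)$ for the arc of residues of $a,a+1,\dots,b-1$; it has length $b-a$. Its complement is the arc $[b,a+n)$, which we also write $[b,a)$. For a set $I$ of indices put $V_I=\mathrm{span}\{e_i: i\in I\}$. We use all the time that $V_I\cap V_K=V_{I\cap K}$.

The cyclic distance is $d(i,j)=\min(|i-j|,\,n-|i-j|)$ for representatives $1\le i,j\le n$.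

**Definition (cyclic bandwidth).** A matrix $A$ has cyclic bandwidth $\le w$ if $A_{ij}=0$ whenever $d(i,j)>w$.

In words: $A$ may have $2w+1$ diagonals in the main band and $w$ more in each of the upper right and lower left corners. Equivalently, $Ae_j$ is supported within distance $w$ of $j$, so
$$A V_{[a,b)}\subset V_{[a-w,\,b+w)}\qquad\text{if } b-a+2w\le n. \tag{1}$$

Now let $w\ge 1$ and $n\ge 8w+1$, and let $A$ be invertible such that both $A$ and $B=A^{-1}$ have cyclic bandwidth $\le w$. Think of $a$ as a place to cut the circle, between $a-1$ and $a$. The window around the cut is $L_a=[a-w,a+w)$, of length $2w$. By (1), a vector $v\in V_{L_a}$ has $Bv\in V_{[a-2w,a+2w)}$. Define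
$$X_a^+=\{v\in V_{L_a}: Bv\in V_{[a,a+2w)}\},\qquad X_a^-=\{v\in V_{L_a}: Bv\in V_{[a-2w,a)}\}.$$

So $X_a^+$ consists of the vectors in the window that $A$ produces entirely from the right of the cut, and $X_a^-$ of those produced entirely from the left. The integer on which everything turns is
$$\kappa_a=\dim X_a^+-w .$$

**Example (powers of the shift).** Let $Se_j=e_{j+1}$ and $A=S^k$ with $|k|\le w$. Then $B e_j=e_{j-k}$, so $X_a^+$ is spanned by the $e_j$ with $j\in[a-w,a+w)$ and $j-k\in[a,a+2w)$, that is, $j\in[a+k,a+w)$. Hence $\dim X_a^+=w-k$ and $\kappa_a=-k$ at every cut. In particular $\kappa_a=-1$ for $S$.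

**Definition (layer).** A layer is an invertible matrix that is a direct sum of $1\times1$ blocks and of $2\times2$ blocks on pairs $\{i,i+1\}$ of cyclically adjacent indices.

A layer and its inverse have cyclic bandwidth $\le 1$.

**Example (layers).** Let $A$ be a layer and $w=1$, so $L_a=\{a-1,a\}$. If $\{a-1,a\}$ is one of the blocks, then $B$ maps $V_{L_a}$ to itself, and $X_a^+=\{v\in V_{L_a}:Bv\in\mathbb Ke_a\}=\mathbb K\,Ae_a$. If not, then $Be_{a-1}\in V_{[a-2,a)}$ and $Be_a\in V_{[a,a+2)}$, so $X_a^+=\mathbb Ke_a$. In both cases $\dim X_a^+=1$ and $\kappa_a=0$.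

What is this for? We want to write $A$ as a short product of matrices of cyclic bandwidth $\le1$, with a number of factors that does not depend on $n$. The spaces $X_a^\pm$ tell us what a repair near the cut $a$ can do. We shall see that $V_{L_a}=X_a^+\oplus X_a^-$ and that $\kappa_a$ is the same integer $\kappa$ at every cut. A repair near a few cuts, followed by the single global shift $S^\kappa$, then turns $A$ into a block diagonal matrix with blocks of size $O(w)$.

## Factors of cyclic bandwidth one: what is asked and what is proved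

The requirement that both $A$ and $A^{-1}$ be banded is a strong one. For $c\ne0$ with $(-c)^n\neq1$, the matrix $I+cS$ has cyclic bandwidth $\le 1$, but
$$(I+cS)^{-1}=\frac{1}{1-(-c)^n}\sum_{k=0}^{n-1}(-c)^kS^k$$
(multiply out: the sum telescopes and $S^n=I$), and this inverse has no zero entry at all.

The question is taken from "Groups of Banded Matrices with Banded Inverses", https://core.ac.uk/download/9066579.pdf, with $\mathbb K=\mathbb R$ or $\mathbb C$. In the non-cyclic case the following is known: if $A$ and $A^{-1}$ have ordinary bandwidth $\le w$ (entries with $|i-j|>w$ vanish), then $A=F_1\cdots F_N$, where each $F_i$ is invertible and block diagonal with $2\times2$ and $1\times1$ blocks, and $N$ is bounded in terms of $w$ alone. The conjecture concerns the cyclic case. It says that there is an absolute constant $C$ such that, for all $w\ge1$ and all $n$, every invertible $A$ for which $A$ and $A^{-1}$ have cyclic bandwidth $\le w$ is a product of $N\le Cw^2$ invertible matrices $F_i$, with $F_i$ and $F_i^{-1}$ of cyclic bandwidth $\le1$.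

The conjecture is true, with a bound linear in $w$, over every field. From here on $\mathbb K$ is any field. Note that $S^{\pm1}$ and layers are admissible factors.

**Theorem 1.** Let $A\in GL_n(\mathbb K)$, with $A$ and $A^{-1}$ of cyclic bandwidth $\le w$. Then $A=F_1\cdots F_N$ with $N\le16w$, where each $F_i$ is a layer or $S^{\pm1}$. If $n\ge8w+1$, there is an integer $\kappa$, $|\kappa|\le w$, such that one can use at most $9w+1$ layers together with exactly $|\kappa|$ shifts (all $S$ or all $S^{-1}$). In that case $N\le10w+1$.

Since $16w\le16w^2$, this proves the conjecture.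

**Theorem 2.** For $n\ge2w$, the matrix $S^w$ is not a product of fewer than $w$ matrices of cyclic bandwidth $\le1$. So the optimal worst-case number $N(w)$ satisfies $w\le N(w)\le16w$.

**Theorem 3.** Let $n\ge8w+1$, let $A^{\pm1}$ have cyclic bandwidth $\le w$, and let $\kappa(A)$ be the common value of the $\kappa_a$ (Lemma 2 below).

1. Suppose $A=F_1\cdots F_N$ with all $F_i^{\pm1}$ of cyclic bandwidth $\le1$ and $n\ge8N+1$. Then $\kappa(A)=\sum_i\kappa(F_i)$. Here $\kappa(F)\in\{-1,0,1\}$, and $\kappa(F)=\pm1$ exactly when $F=S^{\mp1}D$ with $D$ diagonal. Hence at least $|\kappa(A)|$ of the factors are of the form $S^{\pm1}D$.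
2. If $n\ge72w+9$, then $A$ is a product of at most $9w+1$ factors $F$ with $F^{\pm1}$ of cyclic bandwidth $\le1$, none of the form $S^{\pm1}D$, if and only if $\kappa(A)=0$.

In particular, since $\kappa(S)=-1$, $S$ is not a product of $N\le(n-1)/8$ factors that avoid the form $S^{\pm1}D$. So shifts cannot be dispensed with.

## Bandwidth one and two by hand

*Bandwidth one.* If $w=1$, then $A$ is itself one admissible factor. It need not be a layer or a shift: for $n\ge4$ and $s,t\ne0$ take $A=I+tE_{12}+sE_{32}$. Since $(tE_{12}+sE_{32})^2=0$, its inverse is $I-tE_{12}-sE_{32}$. Here $A=(I+tE_{12})(I+sE_{32})$ is a product of two layers.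

*Bandwidth two, index $0$.* Let $n$ be even. Take a layer with blocks $\{1,2\},\{3,4\},\dots$ times a layer with blocks $\{2,3\},\{4,5\},\dots,\{n,1\}$. The product and its inverse have cyclic bandwidth $\le2$.

*Bandwidth two, one strand moving.* Let $n$ be even, and let $A$ move odd indices by two and fix even ones: $Ae_j=e_{j+2}$ for $j$ odd, $Ae_j=e_j$ for $j$ even. Let $T$ be the layer that exchanges $e_{2i-1}$ and $e_{2i}$ for all $i$. For odd $j$ we get $STe_j=Se_{j+1}=e_{j+2}$, and for even $j$ we get $STe_j=Se_{j-1}=e_j$. So $A=ST$: one shift and one layer. For $n\ge 18$ let us compute $\kappa_a$ with $w=2$. The window is $\{a-2,a-1,a,a+1\}$, and $B$ sends $e_j$ to $e_{j-2}$ for $j$ odd and fixes $e_j$ for $j$ even. The only $e_j$ in the window that $B$ sends into $[a,a+4)$ is the one whose $j$ is the even element of $\{a,a+1\}$; the other three are sent to $[a-4,a)$. So $\dim X_a^+=1$ and $\kappa_a=-1$. The index sees the one net shift.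

## The image of an arc

Now we make precise how the spaces $X_a^\pm$ control $A$.

**Lemma 1.** Let $n\ge 8w+1$ and let $I=[a,b)$ with $|I|\ge4w$ and $n-|I|\ge4w$. Then
$$AV_I=V_{[a+w,b-w)}\oplus X_a^+\oplus X_b^-. \tag{2}$$
Moreover $V_{L_a}=X_a^+\oplus X_a^-$ and $V_{L_b}=X_b^+\oplus X_b^-$.

**Step 1: the interior of the arc is untouched.** This step reduces (2) to the two windows. By (1),
$$AV_I\subset V_{[a-w,b+w)}=V_{[a+w,b-w)}\oplus V_{L_a}\oplus V_{L_b};$$
the three arcs are disjoint because $|I|$ and $n-|I|$ are at least $2w$. Applying (1) to $B$ gives $BV_{[a+w,b-w)}\subset V_I$, so $V_{[a+w,b-w)}\subset AV_I$. By the modular law,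
$$AV_I=V_{[a+w,b-w)}\oplus\big(AV_I\cap(V_{L_a}\oplus V_{L_b})\big).$$

**Step 2: the two windows do not interact.** This step identifies the last summand. Let $v=x+y\in AV_I$ with $x\in V_{L_a}$, $y\in V_{L_b}$. Then $Bx$ is supported in $[a-2w,a+2w)$ and $By$ in $[b-2w,b+2w)$. These arcs are disjoint, because $|I|$ and $n-|I|$ are at least $4w$. The sum $Bx+By=Bv$ lies in $V_I$, and there can be no cancellation between disjoint supports, so $Bx\in V_I$ and $By\in V_I$. Now $[a-2w,a+2w)\cap I=[a,a+2w)$ and $[b-2w,b+2w)\cap I=[b-2w,b)$. Hence $x\in X_a^+$ and $y\in X_b^-$. Conversely, if $x\in X_a^+$, then $Bx\in V_{[a,a+2w)}\subset V_I$, so $x\in AV_I$; likewise $X_b^-\subset AV_I$. This proves (2).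

**Step 3: the windows split.** This step compares the arc with its complement. The complement $I^c=[b,a)$ satisfies the same hypotheses, so (2) gives $AV_{I^c}=V_{[b+w,a-w)}\oplus X_b^+\oplus X_a^-$. As $A$ is invertible, $V=AV_I\oplus AV_{I^c}$, that is,
$$V=V_{[a+w,b-w)}\oplus(X_a^+\oplus X_a^-)\oplus V_{[b+w,a-w)}\oplus(X_b^+\oplus X_b^-).$$
On the other hand $V=V_{[a+w,b-w)}\oplus V_{L_a}\oplus V_{[b+w,a-w)}\oplus V_{L_b}$, with $X_a^+\oplus X_a^-\subset V_{L_a}$ and $X_b^+\oplus X_b^-\subset V_{L_b}$. Comparing dimensions, both inclusions are equalities. $\square$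

**Lemma 2.** For $n\ge8w+1$ the integer $\kappa_a$ does not depend on $a$. Its common value $\kappa=\kappa(A)$ satisfies $|\kappa|\le w$, and $\dim X_a^\pm=w\pm\kappa$ for all $a$.

*Proof.* Every $a$ has a partner $b=a+4w$ as in Lemma 1, so $\dim X_a^-=2w-\dim X_a^+=w-\kappa_a$. As $0\le\dim X_a^+\le2w$, we have $|\kappa_a|\le w$. Now take dimensions in (2):
$$|I|=(|I|-2w)+(w+\kappa_a)+(w-\kappa_b),$$
so $\kappa_a=\kappa_b$ whenever both arcs between $a$ and $b$ have length $\ge4w$. Because $n\ge8w+1$, this applies to the pair $(a,a+4w)$ and to the pair $(a,a+4w+1)$. Therefore $\kappa_{a+4w}=\kappa_a=\kappa_{a+4w+1}$. As $a$ is arbitrary, $\kappa_c=\kappa_{c+1}$ for every $c$. $\square$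

The corners are what lets $\kappa$ be nonzero. Suppose $A$ and $B$ have *ordinary* bandwidth $\le w$, and take $I=\{1,\dots,b-1\}$ with $b-w\ge1$ and $b+w-1\le n$. Now there is only one cut. As in Step 1, $AV_I=V_{\{1,\dots,b-w-1\}}\oplus(AV_I\cap V_{L_b})$ with $L_b=\{b-w,\dots,b+w-1\}$, and counting dimensions forces $\dim(AV_I\cap V_{L_b})=w$. In the cyclic case an arc has two ends, and the gain at one end can be paid for by the loss at the other.

## Cutting at the same place on both sides fails for $S$

Choose cuts $a_1,\dots,a_q$ in cyclic order (indices mod $q$), with $q\ge4$ and all gaps $|[a_i,a_{i+1})|\ge2w$. Then the windows $L_{a_i}$ are pairwise disjoint. The natural plan is to find an invertible $G$ that preserves each $V_{L_{a_i}}$, fixes the other $e_j$, and makes $GA$ block diagonal for the arcs $[a_i,a_{i+1})$. If the gaps are $O(w)$, both $G$ and $GA$ have blocks of size $O(w)$, and we would be left with a problem inside each $GL_m$, $m=O(w)$.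

When can this work? Suppose such a $G$ exists, and put $I=[a_i,a_{i+2})$. It consists of two gaps and its complement of $q-2\ge2$ gaps, so Lemma 1 applies. As $GA$ preserves $V_I$, we have $GAV_I=V_I$. Intersect with $V_{L_{a_i}}=GV_{L_{a_i}}$. On the left, (2) gives $G(AV_I\cap V_{L_{a_i}})=GX_{a_i}^+$. On the right we get $V_{[a_i,a_i+w)}$. So
$$GX_{a_i}^+=V_{[a_i,a_i+w)},\qquad\text{hence}\qquad \dim X_{a_i}^+=w,\qquad\text{hence}\qquad\kappa=0 .$$
For $A=S$, where $\kappa=-1$, no such $G$ exists, however the cuts are chosen. The plan stops exactly at the dimension of $X_a^+$.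

## Cutting at a shifted place: $A=G^{-1}S^{-\kappa}H$

If $\dim X_a^+=w+\kappa$, then $G$ can still send $X_a^+$ to a coordinate space on the right part of the window; that part just starts at $a-\kappa$ instead of $a$. So $GA$ should carry the arc $[a_i,a_{i+1})$ to $[a_i-\kappa,a_{i+1}-\kappa)$. Since $\kappa$ is the *same* at all cuts, one global shift $S^\kappa$ puts all arcs back at once.

**Proposition 1.** Let $n\ge8w+1$ and let $a_1,\dots,a_q$, $q\ge4$, be cuts with all gaps $\ge2w$. Then $A=G^{-1}S^{-\kappa}H$, where $\kappa=\kappa(A)$, $G$ preserves each $V_{L_{a_i}}$ and fixes $e_j$ for $j\notin\bigcup_i L_{a_i}$, and $H$ is block diagonal for the arcs $[a_i,a_{i+1})$.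

**Step 1: choose $G$.** This step straightens the windows. Let $G$ be the invertible matrix that is the identity on $e_j$ for $j\notin\bigcup L_{a_i}$, preserves each $V_{L_{a_i}}$, and satisfies
$$GX_{a_i}^+=V_{[a_i-\kappa,\,a_i+w)},\qquad GX_{a_i}^-=V_{[a_i-w,\,a_i-\kappa)} .$$
Such a $G$ exists: $V_{L_{a_i}}=X_{a_i}^+\oplus X_{a_i}^-$ by Lemma 1, the dimensions $w+\kappa$ and $w-\kappa$ match by Lemma 2, and the windows are disjoint.

**Step 2: images of double arcs.** This step computes $GA$ on arcs long enough for Lemma 1. Let $I=[a_i,a_{i+2})$. Both $I$ and its complement consist of at least two gaps, so both have length $\ge4w$. The arc $[a_i+w,a_{i+2}-w)$ contains $L_{a_{i+1}}$, since the gaps are $\ge2w$, and is disjoint from all other $L_{a_j}$. So $G$ preserves $V_{[a_i+w,a_{i+2}-w)}$. By (2),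
$$GAV_{[a_i,a_{i+2})}=V_{[a_i+w,a_{i+2}-w)}\oplus V_{[a_i-\kappa,a_i+w)}\oplus V_{[a_{i+2}-w,a_{i+2}-\kappa)}=V_{[a_i-\kappa,\,a_{i+2}-\kappa)}.$$

**Step 3: images of single arcs.** This step gets down to one gap by intersecting. As $q\ge4$, $[a_i,a_{i+1})=[a_i,a_{i+2})\cap[a_{i-1},a_{i+1})$. An injective map sends intersections to intersections, so
$$GAV_{[a_i,a_{i+1})}=V_{[a_i-\kappa,a_{i+2}-\kappa)}\cap V_{[a_{i-1}-\kappa,a_{i+1}-\kappa)}=V_{[a_i-\kappa,a_{i+1}-\kappa)} .$$

**Step 4: shift back.** By Step 3, $H:=S^\kappa GA$ maps each $V_{[a_i,a_{i+1})}$ to itself, so it is block diagonal for these arcs, and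
$$A=G^{-1}S^{-\kappa}H. \tag{3}$$
$\square$

The intersection in Step 3 is there because single gaps may be as short as $2w$, while Lemma 1 needs $4w$. Short gaps mean small blocks, hence few layers.

## An invertible $m\times m$ matrix is a product of $2m$ layers

What remains is to factor the blocks of $G^{-1}$ and $H$. In this section layers are non-cyclic: $2\times2$ blocks sit on pairs $\{i,i+1\}$ with $1\le i<m$. Let $E_{ij}$ be the matrix units. For a permutation $\pi$ let $P_\pi e_j=e_{\pi(j)}$; then $P_\pi P_\sigma=P_{\pi\sigma}$ and $P_\pi E_{ij}P_\pi^{-1}=E_{\pi(i)\pi(j)}$. Let $s_i=(i\ \,i{+}1)$, and let $J$ be the reversal permutation matrix, so $J^2=I$. The *word* of $\pi$ is $\pi(1)\pi(2)\dots\pi(m)$; the word of $\pi s_i$ arises from it by swapping positions $i$ and $i+1$.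

We recall the **Bruhat decomposition**: every $g\in GL_m$ is $g=uP_\omega b$ with $u$ unit upper triangular, $\omega$ a permutation, and $b$ invertible upper triangular. To see it, treat the columns $j=1,\dots,m$ in turn. Let $r_j$ be the row of the lowest nonzero entry in column $j$. Add multiples of row $r_j$ to rows above it to clear the rest of column $j$, then multiples of column $j$ to columns on its right to clear the rest of row $r_j$. Rows already used have only their old pivot, so they vanish in column $j$; hence $r_j$ is a new row, it vanishes in earlier columns, and those columns stay as they were. At the end we have a matrix $P_\omega D$ with $\omega(j)=r_j$ and $D$ diagonal. The row operations are left multiplications, and the column operations right multiplications, by unit upper triangular matrices.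

**Lemma 3 (any order).** Fix any ordering of the pairs $(a,b)$, $1\le a<b\le m$. Every unit upper triangular $u$ equals $\prod(I+t_{ab}E_{ab})$, taken in that order, for suitable $t_{ab}$.

*Proof.* Expand the product. Its $(a,b)$ entry is a sum over chains $a=c_0<c_1<\dots<c_k=b$ whose steps occur in the given order, of the products $t_{c_0c_1}\cdots t_{c_{k-1}c_k}$. The chain with $k=1$ gives $t_{ab}$; every longer chain uses only $t_{cd}$ with $d-c<b-a$. So the $(a,b)$ entry is $t_{ab}$ plus a polynomial in those $t_{cd}$ with $d-c<b-a$, and we solve for the $t_{ab}$ recursively on $b-a$. $\square$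

Next we need a way to sort that swaps many disjoint neighbors at once. *Odd–even transposition sort* (Knuth, *The Art of Computer Programming*, Vol. 3, §5.3.4) runs in rounds. Odd rounds compare the positions $(1,2),(3,4),\dots$ and even rounds compare $(2,3),(4,5),\dots$; each comparison swaps the two entries exactly when they are in descending order.

**Lemma 4.** Odd–even transposition sort sorts every word of length $m$ in $m$ rounds.

**Step 1: reduce to words in $0$ and $1$.** For a threshold $c$ replace each entry $x$ by $1$ if $x>c$ and by $0$ otherwise. This map is monotone, so it commutes with every comparison $(x,y)\mapsto(\min,\max)$. If for every $c$ the resulting $0$–$1$ word is sorted after $m$ rounds, then the original word is sorted.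

**Step 2: each $1$ moves without a stop from some round on.** This step prevents long queues. Take a $0$–$1$ word with $k$ ones. Ones move only to the right, and keep their order. Number them $1,\dots,k$ from the right; the final place of the $j$-th one is $m-j+1$, beyond which it cannot go. Call a one at position $p$ *right-paired* in a round if the round's pattern pairs $p$ with $p+1$ (also when $p=m$ and there is no partner), and *left-paired* otherwise. A left-paired one does not move in that round. If $p$ is right-paired in one round, then in the next round $p$ is left-paired and $p+1$ is right-paired, and vice versa. A right-paired one at $p<m$ moves to $p+1$ unless $p+1$ carries a one; that one is then left-paired and does not move in that round.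

*Claim $(C_j)$: in every round $t\ge j+1$, the $j$-th one moves, unless it is already at its final place.* We use induction on $j$. First, suppose the $j$-th one is left-paired in round $j+1$, at position $p$. Had it moved in round $j$, it would be right-paired now. So in round $j$ it was at $p$, right-paired, and did not move. If $j=1$, this means $p=m$, the final place. If $j\ge2$, then $p+1$ held the $(j-1)$-th one, which did not move in round $j$. By $(C_{j-1})$ that one was at its final place $m-j+2$, so $p=m-j+1$ is the final place. Hence in round $j+1$ the $j$-th one is right-paired or at its final place. Now let $t\ge j+1$, and let the $j$-th one be right-paired in round $t$ and not at its final place. If it did not move, the $(j-1)$-th one would be at the next position and not move in round $t\ge j$ (for $j=1$ nothing can block it). By $(C_{j-1})$ the $(j-1)$-th one would be at its final place, and so would the $j$-th, a contradiction. So it moves, and is right-paired again in round $t+1$. This proves $(C_j)$.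

**Step 3: count.** The $j$-th one has $k-j$ ones to its left, so it is always at a position $\ge k-j+1$. After round $j$ it needs at most $(m-j+1)-(k-j+1)=m-k$ moves, made in consecutive rounds. So it is in place after round $j+m-k\le m$. $\square$

**Lemma 5.** Let $m\ge2$. Every $g\in GL_m$ is $g=xb'$ with $x$ a product of $m$ layers and $b'$ invertible upper triangular. Moreover, $uJ$ is a product of $m$ layers for every unit upper triangular $u$.

**Step 1: run the sort backwards.** This step writes $\omega$ in $m$ parallel rounds. Let $g=uP_\omega b$ be a Bruhat decomposition. Sort the word of $\omega$ by Lemma 4 and reverse the process. We get $\omega=s_{i_1}\cdots s_{i_l}$, the indices being grouped into $m$ successive rounds (some possibly empty) of pairwise disjoint adjacent swaps. With $\pi_k=s_{i_1}\cdots s_{i_k}$, the word of $\pi_k$ arises from that of $\pi_{k-1}$ by swapping positions $i_k,i_k+1$, which hold an *ascending* pair of values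
$$\beta_k=(\pi_{k-1}(i_k),\,\pi_{k-1}(i_k+1)).$$
Only ascents are ever swapped, so a pair of values, once inverted, stays inverted. Hence the $\beta_k$ are distinct. A pair of values that ends up inverted must have been swapped once, so the $\beta_k$ are exactly the pairs $a<b$ for which $b$ precedes $a$ in the word of $\omega$.

**Step 2: insert parameters.** This step shows how many upper triangular parameters the rounds can carry. For all scalars $t_k$,
$$\prod_{k=1}^l(I+t_kE_{i_k,i_k+1})P_{s_{i_k}}=\Big(\prod_{k=1}^l(I+t_kE_{\beta_k})\Big)P_\omega. \tag{4}$$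
Indeed, move the permutation matrices to the right one by one: after $k-1$ factors we have $P_{\pi_{k-1}}$ standing in front of $(I+t_kE_{i_k,i_k+1})P_{s_{i_k}}$, and $P_{\pi_{k-1}}(I+t_kE_{i_k,i_k+1})P_{s_{i_k}}=(I+t_kE_{\beta_k})P_{\pi_k}$. On the left of (4), each factor is the identity outside the block on $\{i_k,i_k+1\}$, where it is $\begin{pmatrix}t_k&1\\1&0\end{pmatrix}$. The factors of one round have disjoint blocks, so each round is one layer, and the left side is a product of $m$ layers.

**Step 3: split $u$.** This step uses the freedom of order in Lemma 3. Order the pairs so that $\beta_1,\dots,\beta_l$ come first, in this order, and the remaining pairs follow. Lemma 3 gives $u=u_1u_2$ with $u_1=\prod_k(I+t_kE_{\beta_k})$ and $u_2$ a product of factors $I+tE_{ab}$ over the remaining pairs $a<b$. For these, $a$ precedes $b$ in the word of $\omega$, i.e. $\omega^{-1}(a)<\omega^{-1}(b)$. So $P_\omega^{-1}E_{ab}P_\omega=E_{\omega^{-1}(a)\omega^{-1}(b)}$ is upper triangular, and so is $P_\omega^{-1}u_2P_\omega$. Hence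
$$g=u_1u_2P_\omega b=(u_1P_\omega)\,b',\qquad b'=P_\omega^{-1}u_2P_\omega\,b,$$
with $b'$ upper triangular, and $x=u_1P_\omega$ is a product of $m$ layers by (4). If $\omega$ is the reversal, the $\beta_k$ are all pairs, so $u_1=u$ can be arbitrary, and $uJ$ is a product of $m$ layers. $\square$

**Example ($m=3$, $\omega$ the reversal).** The words are $123\to213\to231\to321$, with swaps at positions $1,2,1$ in three rounds and $\beta=(1,2),(1,3),(2,3)$. Formula (4) reads
$$\begin{pmatrix}t_1&1&0\\1&0&0\\0&0&1\end{pmatrix}\begin{pmatrix}1&0&0\\0&t_2&1\\0&1&0\end{pmatrix}\begin{pmatrix}t_3&1&0\\1&0&0\\0&0&1\end{pmatrix}=\begin{pmatrix}t_2+t_1t_3&t_1&1\\t_3&1&0\\1&0&0\end{pmatrix},$$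
which is $uJ$ for $u_{12}=t_1$, $u_{23}=t_3$, $u_{13}=t_2+t_1t_3$.

**Lemma 6.** Every $A\in GL_m(\mathbb K)$ is a product of $2m$ layers.

*Proof.* For $m=1$ this is trivial (pad with the identity). Let $m\ge2$. Lemma 5 applied to $AJ$ gives $AJ=xb'$. Write $b'=uD$ with $u$ unit upper triangular and $D$ diagonal. Then
$$A=x\,uDJ=x\,(uJ)\,(JDJ).$$
Both $x$ and $uJ$ are products of $m$ layers. The matrix $JDJ$ is diagonal and is absorbed in the last layer. $\square$

**Corollary.** If $\mathbb Z/n$ is partitioned into arcs of length $\le m$, and $M$ is invertible and block diagonal for this partition, then $M$ is a product of $2m$ layers.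

*Proof.* Factor each block by Lemma 6, pad with identities to get $2m$ factors for each block, and treat all blocks in parallel. $\square$

This is where $w^2$ drops to $w$. If in (4) each factor is counted as a layer of its own, then $x$ and $uJ$ need up to $m(m-1)/2$ layers each. With $m=O(w)$ this gives $O(w^2)$ factors, already enough for the conjecture. Grouping disjoint swaps into $m$ rounds makes it linear.

## Counting: at most $16w$ factors

*Proof of Theorem 1.* If $n\le8w$, Lemma 6 with $m=n$ gives $2n\le16w$ layers.

Let $n\ge8w+1$. Write $n=2wq+r$ with $0\le r<2w$; then $q\ge4$. Choose cuts $a_1,\dots,a_q$ with gaps in $\{2w+\lfloor r/q\rfloor,\ 2w+\lceil r/q\rceil\}$; this is possible because the $q$ gaps must add up to $2wq+r$. All gaps are $\ge2w$, so Proposition 1 applies and gives $A=G^{-1}S^{-\kappa}H$. We count each factor.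

- $G^{-1}$ is block diagonal for a partition into the arcs $L_{a_i}$, of length $2w$, and single indices. By the Corollary it is a product of $4w$ layers.
- $S^{-\kappa}$ is a product of exactly $|\kappa|\le w$ shifts, all $S$ or all $S^{-1}$.
- $H$ has blocks of size at most $2w+\lceil r/q\rceil\le2w+\lceil(2w-1)/4\rceil\le2w+\frac{w+1}2$, because $\lceil p/4\rceil\le(p+3)/4$ for integers $p$. By the Corollary it is a product of at most $5w+1$ layers.

So there are at most $9w+1$ layers and exactly $|\kappa|$ shifts, and $N\le10w+1\le16w$. $\blacksquare$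

## $S^w$ needs $w$ factors

*Proof of Theorem 2.* By the triangle inequality for $d$, a product of $N$ matrices of cyclic bandwidth $\le1$ has cyclic bandwidth $\le N$: a nonzero $(i,j)$ entry needs a chain of $N$ steps of length $\le1$ from $j$ to $i$. For $n\ge2w$, $S^w$ has a nonzero entry at $(j+w,j)$, and $d(j+w,j)=\min(w,n-w)=w$. Hence $N\ge w$. For such $n$, both $S^w$ and $S^{-w}$ have cyclic bandwidth $\le w$, so $S^w$ satisfies the hypothesis of Theorem 1. With the bound of Theorem 1, $w\le N(w)\le16w$. $\blacksquare$

## The index adds up along a product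

For Theorem 3 we must follow the index through a product whose bandwidth grows with each factor. So we define it for subspaces, in a way that does not depend on the width of the window.

**Definition ($t$-close).** Let $I=[a,b)$ and $t\ge0$ with $|I|\ge2t$ and $n-|I|\ge2t$. A subspace $W\subset V$ is $t$-close to $I$ if
$$W=V_{[a+t,b-t)}\oplus X\oplus Y,\qquad X\subset V_{[a-t,a+t)},\quad Y\subset V_{[b-t,b+t)} .$$

The three arcs are disjoint, so $X=W\cap V_{[a-t,a+t)}$ is determined by $W$ and $t$. Put $\lambda(W)=\dim X-t$.

*Examples.* $V_I$ is $0$-close to $I$, with $X=Y=0$ and $\lambda=0$. The subspace $V_{[a+1,b+1)}=SV_I$ is $1$-close to $I$ if $|I|,n-|I|\ge2$, with $X=0$, $Y=V_{[b-1,b+1)}$ and $\lambda=-1$.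

*Independence of $t$.* If $t'\ge t$ is also admissible for $I$, then $W$ is $t'$-close, with $X$ replaced by $X\oplus V_{[a+t,a+t')}$ and $Y$ by $Y\oplus V_{[b-t',b-t)}$. Since $\dim X+(t'-t)-t'=\dim X-t$, the number $\lambda(W)$ is unchanged.

By Lemma 1, if $A^{\pm1}$ have cyclic bandwidth $\le w$, $n\ge8w+1$ and $|I|,n-|I|\ge4w$, then
$$AV_I\ \text{is}\ w\text{-close to}\ I\quad\text{and}\quad\lambda(AV_I)=\kappa(A). \tag{5}$$
In particular $\kappa(A)$ does not change if $w$ is replaced by a larger $w'$ with $n\ge8w'+1$: use (5) with $|I|=4w'$ and the independence of $t$. Below, $\kappa(F)$ for a factor $F$ is computed with $w=1$.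

**Lemma 7 (additivity).** Let $C^{\pm1}$ have cyclic bandwidth $\le1$ and $n\ge9$. Let $W$ be $t$-close to $I=[a,b)$, with $|I|\ge2t+4$, $n-|I|\ge2t+2$ and $n-|I|\ge4$. Then $CW$ is $(t+1)$-close to $I$ and $\lambda(CW)=\lambda(W)+\kappa(C)$.

*Proof.* Write $W=V_{[a+t,b-t)}\oplus X\oplus Y$. The arc $[a+t,b-t)$ has length $|I|-2t\ge4$ and its complement has length $\ge n-|I|\ge4$. So Lemmas 1 and 2, with $w=1$, give
$$CV_{[a+t,b-t)}=V_{[a+t+1,b-t-1)}\oplus X'\oplus Y',$$
with $X'\subset V_{[a+t-1,a+t+1)}$, $\dim X'=1+\kappa(C)$ and $Y'\subset V_{[b-t-1,b-t+1)}$. Also $CX\subset V_{[a-t-1,a+t+1)}$ and $CY\subset V_{[b-t-1,b+t+1)}$. As $C$ is injective, $CW$ is the direct sum of $CV_{[a+t,b-t)}$, $CX$ and $CY$, so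
$$CW=V_{[a+t+1,b-t-1)}\oplus(X'\oplus CX)\oplus(Y'\oplus CY),$$
with $X'\oplus CX\subset V_{[a-t-1,a+t+1)}$ and $Y'\oplus CY\subset V_{[b-t-1,b+t+1)}$. Since $|I|$ and $n-|I|$ are at least $2(t+1)$, the width $t+1$ is admissible, and $CW$ is $(t+1)$-close to $I$. Finally $\dim(X'\oplus CX)=1+\kappa(C)+t+\lambda(W)$; subtract $t+1$. $\square$

*Proof of Theorem 3, part 1.*

**Step 1: the sum formula.** This step compares two ways of computing $\lambda(AV_I)$. If $N=0$, then $A=I$; as $I=S^0$, $\kappa(A)=0$ and there is nothing to show. Let $N\ge1$ and $M=\max(w,N)$; then $n\ge8M+1\ge9$. Take an arc $I$ with $|I|=4M$, so $n-|I|\ge4M+1$. Start with $V_I$, which is $0$-close with $\lambda=0$, and apply $F_N,F_{N-1},\dots,F_1$ in this order. At the successive values $t=0,\dots,N-1$ the hypotheses of Lemma 7 hold: $|I|=4M\ge2N+2\ge2t+4$, and $n-|I|\ge4M+1\ge\max(2N,4)$, where $2N\ge2t+2$. So $AV_I$ is $N$-close to $I$ with $\lambda(AV_I)=\sum_i\kappa(F_i)$. As $|I|,n-|I|\ge4w$, (5) says that $AV_I$ is also $w$-close, with $\lambda(AV_I)=\kappa(A)$. Both $N$ and $w$ are admissible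 for $I$, and $\lambda$ does not depend on the width. Hence $\kappa(A)=\sum_i\kappa(F_i)$.

**Step 2: factors of index $\pm1$.** This step finds all $F$ with $\kappa(F)\neq0$. Let $F^{\pm1}$ have cyclic bandwidth $\le1$ and $n\ge9$. By Lemma 2 with $w=1$, $\kappa(F)\in\{-1,0,1\}$. Suppose $\kappa(F)=1$. Then $\dim X_a^+=2$, so $X_a^+=V_{[a-1,a+1)}$ and $X_a^-=0$ for all $a$. By (2),
$$FV_{[a,b)}=V_{[a+1,b-1)}\oplus V_{[a-1,a+1)}=V_{[a-1,b-1)}$$
for every arc $[a,b)$ such that it and its complement have length $\ge4$. Now $\{a\}=[a,a+4)\cap[a-3,a+1)$, and both arcs are of this kind as $n\ge9$. Intersecting images,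
$$Fe_a\in V_{[a-1,a+3)}\cap V_{[a-4,a)}=\mathbb Ke_{a-1}.$$
So $F=S^{-1}D$ with $D$ diagonal. Suppose $\kappa(F)=-1$. Then $X_a^+=0$ and $X_a^-=V_{[a-1,a+1)}$ for all $a$, so (2) gives $FV_{[a,b)}=V_{[a+1,b-1)}\oplus V_{[b-1,b+1)}=V_{[a+1,b+1)}$. The same intersection gives $Fe_a\in V_{[a+1,a+5)}\cap V_{[a-2,a+2)}=\mathbb Ke_{a+1}$, so $F=SD$.

Conversely, let $D$ be an invertible diagonal matrix. If $F=S^{-1}D$, then $F^{-1}=D^{-1}S$ sends $e_{a-1},e_a$ to multiples of $e_a,e_{a+1}$, so $X_a^+=V_{[a-1,a+1)}$ and $\kappa(F)=1$. If $F=SD$, then $F^{-1}=D^{-1}S^{-1}$ sends $e_{a-1},e_a$ to nonzero multiples of $e_{a-2},e_{a-1}$, so $X_a^+=0$ and $\kappa(F)=-1$.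

**Step 3: count shifts.** Factors not of the form $S^{\pm1}D$ contribute $0$ to $\sum_i\kappa(F_i)$, and the others contribute $\pm1$. So at least $|\kappa(A)|$ factors have the form $S^{\pm1}D$. $\blacksquare$

*Proof of Theorem 3, part 2.* Suppose $\kappa(A)=0$. The integer $\kappa$ in the proof of Theorem 1 is $\kappa(A)$, so $A$ is a product of at most $9w+1$ layers and no shifts. For $n\ge3$ a layer is never of the form $S^{\pm1}D$: a layer maps $V_{\{i,i+1\}}$, or $V_{\{i\}}$, to itself for each of its blocks. But $SD$ sends $e_{i+1}$ to a nonzero multiple of $e_{i+2}$ and $S^{-1}D$ sends $e_i$ to a nonzero multiple of $e_{i-1}$, both outside $V_{\{i,i+1\}}$ as $n\ge3$; and neither preserves any line $\mathbb Ke_i$.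

Conversely, let $A$ be a product of $N\le9w+1$ factors $F$ with $F^{\pm1}$ of cyclic bandwidth $\le 1$, none of the form $S^{\pm1}D$. Then $n\ge72w+9=8(9w+1)+1\ge8N+1$, so part 1 applies and $\kappa(A)=\sum_i0=0$. $\blacksquare$

*The last statement of Theorem 3.* Take $A=S$ and $w=1$, so $n\ge9$. We computed $\kappa(S)=-1$. If $S$ were a product of $N\le(n-1)/8$ factors that avoid the form $S^{\pm1}D$, then $n\ge8N+1$ and part 1 would give $\kappa(S)=0$, a contradiction. $\blacksquare$
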